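\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Polygonal cuts are more powerful than glass-cuts for dissections of regular polygons}


\begin{abstract}
Let $g(m,n)$ and $p(m,n)$ be the minimum numbers of pieces in a dissection of a regular $m$-gon into a regular $n$-gon of the same area, when the pieces are produced by straight cuts across the current piece (glass-cuts), respectively by cuts along polygonal paths. We prove that $g(m,n)\ge 1+\frac{n-m}{2}$ and $1+\frac{|n-m|}{4}\le p(m,n)\le\frac{m+n}{4}+O(\sqrt{m+n})$. In particular $g(4,n)-p(4,n)\ge \frac n4-O(\sqrt n)$, so polygonal cuts are asymptotically more powerful than glass-cuts.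
\end{abstract}

\section{Introduction}

A \emph{dissection} of a polygon $P$ into a polygon $P'$ of the same area cuts $P$ into finitely many polygonal pieces and reassembles them, by isometries of the plane (reflections are allowed) and without overlap, to form $P'$. The pieces are produced by successive cuts, each of which splits one current piece into two. In a \emph{glass-cut} dissection every cut is a straight segment running across the whole current piece, from one boundary point to another. In a \emph{polygonal-cut} dissection every cut runs along a polygonal path between two boundary points of the current piece and splits it into two simple polygons.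

For $m,n\ge3$ let $g(m,n)$ be the minimum number of pieces in a dissection of a regular $m$-gon into a regular $n$-gon of the same area by glass-cuts, and let $p(m,n)$ be the corresponding minimum for polygonal cuts. Every glass-cut is a polygonal cut, so $p(m,n)\le g(m,n)$. The question, posed as an open question in \cite{dissections}, is whether the additional freedom matters asymptotically. Comparisons there are made up to errors $o(m)+o(n)$ as $m+n\to\infty$; accordingly we say that $g$ is \emph{asymptotically bigger} than $p$ if it is not the case that $g(m,n)-p(m,n)=o(m)+o(n)$ as $m+n\to\infty$. It is known that for all sufficiently large $n$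
\begin{equation}\label{known}
\Big\lceil \frac n2\Big\rceil-2\le g(4,n)\le\frac n2+o(n),\qquad
\Big\lceil \frac n4\Big\rceil\le g(n,4)\le\frac n2+o(n),\qquad
\Big\lceil \frac n4\Big\rceil\le p(4,n)\le\frac n2+o(n).
\end{equation}
These bounds do not decide the question.

\paragraph{What one should expect.}
Consider $m=4$. The angles of the square sum to $2\pi$, those of the $n$-gon to $(n-2)\pi$, and each corner of the $n$-gon must be filled by corners of pieces. So the cuts have to create convex corners. A glass-cut creates at most two new straight angles' worth of them, one at each end; hence about $n/2$ cuts are needed. A polygonal cut may have many bends, and each bend is a convex corner of one of the two new pieces, so at first sight a single cut creates as many convex corners as we like. But the same bend is a reflex corner of the other piece, and in the $n$-gon that reflex corner has to be filled by convex corners again. The bends cancel; only the ends count. An end of a polygonal cut, however, can be worth twice as much as an end of a glass-cut: it can split a \emph{reflex} corner into two convex ones, after which a full angle $2\pi$ at that point consists of convex corners. This heuristic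 suggests that $n/4$ polygonal cuts might be enough, provided that almost every cut can be arranged to run from one reflex corner to another. The main result is that this can be done.

\begin{theorem}\label{main}
There is an absolute constant $C$ such that for all $m,n\ge3$:
\begin{itemize}
\item[(a)] $g(m,n)\ge 1+\dfrac{n-m}{2}$;
\item[(b)] $p(m,n)=p(n,m)\ge 1+\dfrac{|n-m|}{4}$;
\item[(c)] $p(m,n)\le\dfrac{m+n}{4}+C\sqrt{m+n}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{answer}
We have $g(4,n)-p(4,n)\ge\frac n4-O(\sqrt n)$. Hence $g$ is asymptotically bigger than $p$: polygonal cuts are more powerful than glass-cuts.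
Moreover $\frac n4\le p(4,n)=p(n,4)\le\frac n4+O(\sqrt n)$, and, using the upper bound for $g(4,n)$ in \eqref{known}, $g(4,n)-p(4,n)=\frac n4+o(n)$ and $g(4,n)/p(4,n)\to2$. For all $m,n\ge 3$,
\[
g(m,n)-p(m,n)\ge\frac{n-3m}{4}-C\sqrt{m+n}.
\]
\end{corollary}

\begin{proof}
The last inequality is (a) minus (c), since $\frac{n-m}2-\frac{m+n}4=\frac{n-3m}4$. For $m=4$ it gives the first claim, and a difference of at least $\frac n4-O(\sqrt n)$ with $m=4$ fixed is not $o(m)+o(n)$. The bounds on $p(4,n)$ are (b) and (c). Finally (a) gives $g(4,n)\ge\frac n2-1$, which together with \eqref{known} yields $g(4,n)=\frac n2+o(n)$.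
\end{proof}

Part (b) is not needed to answer the question; it shows that (c) has the right leading term for $m=4$. Section~\ref{sec:lower} proves (a) and (b). Section~\ref{sec:example} explains the construction behind (c) on its smallest instructive case, Section~\ref{sec:rows} carries it out in general, Section~\ref{sec:rect} shows how to dissect triangles and rectangles economically, and Section~\ref{sec:assembly} assembles everything.

\paragraph{Conventions.}
$P_n$ denotes the regular $n$-gon of area $1$. A \emph{simple polygon} is a closed region bounded by a polygonal Jordan curve. A \emph{corner} of a simple polygon is a boundary point at which the interior angle is not $\pi$; it is \emph{convex} or \emph{reflex} if the angle is less than or greater than $\pi$. A \emph{partition} of a region is a finite family of simple polygons with disjoint interiors whose union is the region. A \emph{polygonal cut} of a piece is a simple polygonal path with two distinct ends on the boundary of the piece and all other points in its interior. We use repeatedly the standard fact that such a path splits a simple polygon into two simple polygons.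

\section{Counting angles}\label{sec:lower}

\subsection{Glass-cuts}

\begin{proof}[Proof of Theorem~\ref{main}(a)]
With glass-cuts all pieces are convex. Consider the total of the angles at all corners of all current pieces. An end of a cut in the relative interior of a side splits a straight angle into two corners and increases the total by $\pi$; an end at a corner splits an existing angle and leaves the total unchanged. No other angles change. So after $N-1$ cuts of $P_m$ the total is at most $(m-2)\pi+2\pi(N-1)$. In $P_n$, every corner has an angle less than $\pi$, so every piece containing it has a corner there, and the total is at least $(n-2)\pi$. Comparing, $N\ge1+\frac{n-m}2$.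
\end{proof}

\subsection{Polygonal cuts and partitions}

For polygonal cuts only the resulting partition matters: every partition can be cut out.

\begin{lemma}\label{lem:partition}
Every partition of a simple polygon $P$ into $N$ simple polygons can be produced by $N-1$ successive polygonal cuts.
\end{lemma}

\begin{proof}
We use induction on $N$; the case $N=1$ is trivial, so let $N\ge2$. We look for a piece whose boundary contains a polygonal cut of $P$. A point of $\partial P$ lies in some piece, but not in the interior of one; so $\partial P$ is the union of the finitely many sets $\partial Q\cap\partial P$, with $Q$ a piece. Each of these is a finite union of points and segments, so for some $Q$ it contains a segment. Since $Q\ne P$, and one Jordan curve cannot properly contain another, $\partial Q\not\subset\partial P$. Let $\alpha$ be a component of $\partial Q\setminus\partial P$. It is an open polygonal arc in the interior of $P$ whose ends lie on $\partial P$. The ends are distinct, because the complement of $\alpha$ in the Jordan curve $\partial Q$ contains a segment. So $\alpha$ (with its ends) is a polygonal cut of $P$.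

The interior of each piece $Q'$ is connected, and it is disjoint from $\alpha$: this is clear for $Q'=Q$, and for $Q'\ne Q$ a point of $\partial Q$ in the interior of $Q'$ would be a limit of interior points of $Q$, so that the interiors would overlap. Hence each piece lies on one side of $\alpha$, and the two sides are partitioned into $N_1,N_2\ge1$ pieces with $N_1+N_2=N$. By induction $1+(N_1-1)+(N_2-1)=N-1$ cuts suffice.
\end{proof}

Hence $p(m,n)$ is the least $N$ such that $P_m$ and $P_n$ have partitions into the same $N$ simple polygons up to congruence. In particular $p(m,n)=p(n,m)$. Also $p(m,n)$ is finite by the Bolyai--Gerwien theorem: any two polygons of the same area have partitions into the same finite list of triangles, up to congruence.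

\subsection{Weights}

To make the bends of the cuts cancel, we count reflex corners negatively. For a corner of angle $\alpha$ put
\[
w(\alpha)=\alpha\ \text{ if }\alpha<\pi,\qquad w(\alpha)=\alpha-2\pi\ \text{ if }\alpha>\pi ,
\]
so that $w(\alpha)+w(2\pi-\alpha)=0$. The \emph{weight} $w(F)$ of a simple polygon $F$ is the sum of $w$ over its corners. If $F$ has $c$ corners, $\rho$ of them reflex, the angle sum $(c-2)\pi$ gives
\begin{equation}\label{weight}
w(F)=(c-2-2\rho)\pi .
\end{equation}

\begin{lemma}\label{lem:weight}
If a simple polygon $F$ is partitioned into simple polygons, the sum of their weights is at least $w(F)$.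
\end{lemma}

\begin{proof}
Group the corners of the pieces by location. Let $\sigma(z)$ be the sum of $w$ over the corners of pieces at the point $z\in F$, and let $\theta$ be the angle of $F$ at $z$: the interior angle if $z\in\partial F$, and $2\pi$ if $z$ is interior. If $z$ is interior to a piece, then $\sigma(z)=0$ and $\theta=2\pi$. Otherwise the interior angles at $z$ of the pieces containing $z$ add up to $\theta$. If one of them is a reflex corner $\alpha$, then $\theta>\pi$ and the others add up to $\theta-\alpha<\pi$, so they are convex corners and
\[
\sigma(z)=(\alpha-2\pi)+(\theta-\alpha)=\theta-2\pi .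
\]
If there is no reflex corner at $z$, then $\sigma(z)\ge0$, and $\sigma(z)=\theta$ when $\theta<\pi$, because then no piece has a straight angle at $z$. Hence $\sigma(z)\ge w(\theta)$ at each corner of $F$ and $\sigma(z)\ge0$ at all other points, where $\theta\in\{\pi,2\pi\}$. Sum over $z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}(b)]
By symmetry it suffices to show $N\ge1+\frac{n-m}4$ for a dissection of $P_m$ into $P_n$ with $N$ pieces. Let $W$ be the sum of the weights of the pieces. Lemma~\ref{lem:weight} for $F=P_n$ gives $W\ge(n-2)\pi$.

Now look at the pieces in $P_m$, and let $\sigma(z)$ be as in the last proof, with $F=P_m$. The corners of $P_m$ contribute exactly $(m-2)\pi$, since there $\theta<\pi$. Let $z$ be any other point of $P_m$ that is not an end of a cut. At most one cut passes through $z$: afterwards $z$ is a boundary point of the current pieces containing it, and later cuts meet the boundaries of their pieces only at their ends. Cuts not meeting $z$ do not change the pieces near $z$. So if $z$ is interior to $P_m$, it is either interior to a piece or lies in exactly two pieces, with angles $\alpha$ and $2\pi-\alpha$; in both cases $\sigma(z)=0$. If $z\in\partial P_m$,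 no cut meets $z$, there is one piece at $z$, its angle is $\pi$, and $\sigma(z)=0$. Finally, if $z$ is an end of a cut, then $\sigma(z)\le2\pi$, because the convex angles at $z$ add up to at most $2\pi$. The $N-1$ cuts have at most $2(N-1)$ ends, so
\[
(n-2)\pi\le W\le(m-2)\pi+4\pi(N-1). \qedhere
\]
\end{proof}

\begin{remark}\label{rem:tight}
The proof shows what a dissection of the square into $P_n$ with $N=\frac n4+o(n)$ pieces must look like. At an end $z$ of a cut we have $\sigma(z)=2\pi$ if $z$ is interior to the square and all pieces at $z$ have convex corners there, and $\sigma(z)\le\pi$ otherwise (a straight angle or a boundary point leaves at most $\pi$ for corners, and a reflex corner makes the sum zero). Apart from the corners of the square, which contribute $2\pi$, only ends of cuts contribute to $W\ge(n-2)\pi$. So the values $\sigma(z)$ at the at most $2(N-1)$ points that are ends of cuts must sum to at least $(n-4)\pi=4\pi N-o(n)$. Hence almost all ends of cuts are at distinct interior points at which only convex corners meet.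
\end{remark}

\section{The construction on five-sided caps}\label{sec:example}

\subsection{The plan}

Cut off from $P_n$ many \emph{caps}, each by a chord that spans $K$ consecutive sides. What remains of $P_n$ has few sides, and a polygon with few sides can be dissected cheaply. The caps themselves have to go to the interior of $P_m$, where their many convex corners must be surrounded by other pieces, say by tiles of certain shapes. The tiles in turn must come from the interior of $P_n$, where the caps are not available because they stay at the boundary. So we want two kinds of regions: regions of $P_m$ filled by caps and tiles, and regions of $P_n$ filled by tiles alone. It must be possible to take these regions out at a cost of $O(1)$ pieces each, although their boundaries have many edges. The following shape has this property.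

For a piecewise linear function $u$ on $[0,w]$ and $\delta>0$, the \emph{row of width $w$ and height $\delta$ over $u$} is the region
$\{0\le x\le w,\ u(x)\le y\le u(x)+\delta\}$.

\begin{lemma}[Excision]\label{lem:excise}
Suppose that the row of width $w$ and height $\delta$ over $u$ lies in the strip $|y|<H/2$. Then the rectangle $[0,w]\times[-\frac H2,\frac H2]$ is partitioned into the row and two simple polygons
\[
L=\{0\le x\le w,\ -\tfrac H2\le y\le u(x)\},\qquad U=\{0\le x\le w,\ u(x)+\delta\le y\le\tfrac H2\},
\]
and $L$ and $U-(0,\delta)$ form a partition of the $w\times(H-\delta)$ rectangle $[0,w]\times[-\frac H2,\frac H2-\delta]$.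
\end{lemma}

\begin{proof}
Each of $L$ and $U$ is bounded by a horizontal segment, two vertical segments of positive length and a piecewise linear graph that stays strictly on one side of the horizontal segment. And $U-(0,\delta)=\{0\le x\le w,\ u(x)\le y\le\frac H2-\delta\}$.
\end{proof}

Suppose that a row is to be present in one polygon and absent from the other. We place the $w\times H$ rectangle in the first polygon and the $w\times(H-\delta)$ rectangle in the second. Both contain $L$ and $U$, and what is left around them has straight boundaries. The price is two pieces, however many edges $u$ has.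

\subsection{Five sides}

Let $s$ be the side length of $P_n$, $\varepsilon=2\pi/n$ the angle between consecutive sides, and $g_i=s(\cos i\varepsilon,\sin i\varepsilon)$. We write a word in vectors for the polygonal path with these successive edge vectors. A cap with $K=5$ sides, placed on its horizontal chord, has the upper boundary $g_2\,g_1\,g_0\,g_{-1}\,g_{-2}$. A cap and its mirror image in the chord form a \emph{lens}, of height $2h$ say.

Place lenses tip to tip and take the row of height $2h$ over the lower boundary of this chain of lenses (Figure~\ref{fig}, top). The upper boundary of the row touches the lenses along their top edges $g_0$. Between the chain and the upper boundary lie copies of one region $\Gamma$, with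
\[
\text{lower boundary } g_{-1}\,g_{-2}\,g_2\,g_1,\qquad\text{upper boundary } g_1\,g_2\,g_{-2}\,g_{-1}.
\]
Could the copies of $\Gamma$ be the tiles? Among the eight corners of $\Gamma$ four are reflex (those between $g_1$ and $g_2$ and between $g_{-1}$ and $g_{-2}$, on both boundaries), so $w(\Gamma)=-2\pi$ by \eqref{weight}. On the other hand every row has weight $2\pi$: the corners on $u$ and those on $u+\delta$ cancel in pairs, and the two angles at each vertical end add up to $\pi$. By Lemma~\ref{lem:weight}, copies of $\Gamma$ alone never fill a row.

So we split $\Gamma$ by a cut $g_{-2}\,g_2$ that joins the two reflex corners on its upper boundary. The two parts are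
\begin{align*}
X_1&:\ \text{lower boundary } g_{-1}\,g_{-2}\,g_2\,g_1,\quad \text{upper boundary } g_1\,g_{-2}\,g_2\,g_{-1},\\
X_2&:\ \text{lower boundary } g_{-2}\,g_2,\quad \text{upper boundary } g_2\,g_{-2}.
\end{align*}
By \eqref{weight}, $w(X_1)=(8-2-6)\pi=0$ and $w(X_2)=2\pi$, so the cut raises the weight from $-2\pi$ to $2\pi$; this is the largest gain, $4\pi$, that the proof of (b) allows. In the row and the piece $U$ above it, each end of the cut is a point where three convex corners meet, those of $X_1$, $X_2$ and $U$, as Remark~\ref{rem:tight} demands.

Now copies of $X_1$ alone do fill a row, provided that one copy may be cut in two. The lower boundary of $X_1$ is $A\,V\,B$ and its upper boundary is $B\,V\,A$, with $A=g_{-1}$, $B=g_1$, $V=g_{-2}\,g_2$. Translate $X_1$ by the multiples of the displacement of $AV$. Then the lower right edge $B$ of each copy is the upper left edge $B$ of the next one. In each copy the upper $V$ is vertically above the lower $V$, and the upper $A$ is above the lower $A$ of the next copy, always at the same height. So the union of the copies is a row over the path $AVAV\cdots$, except at its ends (Figure~\ref{fig}, bottom). There the triangle missing on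 the left is a translate of the overhang on the right. For the rhombus $X_2$ the same holds with $A=g_{-2}$, $B=g_2$ and $V$ empty.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (0,.9)--(.5,.9)--(1.5,.6)--(2.5,0)--(1.5,-.6)--(.5,-.9)--(0,-.9)--cycle;
\fill[gray!25] (2.5,0)--(3.5,.6)--(4.5,.9)--(5.5,.9)--(6.5,.6)--(7.5,0)--(6.5,-.6)--(5.5,-.9)--(4.5,-.9)--(3.5,-.6)--cycle;
\fill[gray!25] (7.5,0)--(8.5,.6)--(9.5,.9)--(10,.9)--(10,-.9)--(9.5,-.9)--(8.5,-.6)--cycle;
\draw (0,0)--(10,0);
\draw (0,-.9)--(0,.9);
\draw (10,-.9)--(10,.9);
\draw (0,.9)--(.5,.9)--(1.5,.6)--(2.5,0)--(3.5,.6)--(4.5,.9)--(5.5,.9)--(6.5,.6)--(7.5,0)--(8.5,.6)--(9.5,.9)--(10,.9);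
\draw[thick] (0,-.9)--(.5,-.9)--(1.5,-.6)--(2.5,0)--(3.5,-.6)--(4.5,-.9)--(5.5,-.9)--(6.5,-.6)--(7.5,0)--(8.5,-.6)--(9.5,-.9)--(10,-.9);
\draw[thick] (0,.9)--(.5,.9)--(1.5,1.2)--(2.5,1.8)--(3.5,1.2)--(4.5,.9)--(5.5,.9)--(6.5,1.2)--(7.5,1.8)--(8.5,1.2)--(9.5,.9)--(10,.9);
\draw (1.5,1.2)--(2.5,.6)--(3.5,1.2);
\draw (6.5,1.2)--(7.5,.6)--(8.5,1.2);
\node at (2.5,.3) {\small $X_1$};
\node at (7.5,.3) {\small $X_1$};
\node at (2.5,1.2) {\small $X_2$};
\node at (7.5,1.2) {\small $X_2$};
\node at (5,.42) {\small cap};
\node at (5,-.42) {\small cap};
\begin{scope}[shift={(0.5,-2.7)}]
\draw[dashed] (0,-1.95) rectangle (9,1.05);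
\draw[thick] (0,0)--(1,-.3)--(2,-.9)--(3,-.3)--(4,-.6)--(5,-1.2)--(6,-.6)--(7,-.9)--(8,-1.5)--(9,-.9);
\draw[thick] (0,.6)--(1,.3)--(2,-.3)--(3,.3)--(4,0)--(5,-.6)--(6,0)--(7,-.3)--(8,-.9)--(9,-.3);
\draw (0,0)--(0,.6);
\draw (9,-.9)--(9,-.3);
\draw (0,0)--(1,.3);
\draw (3,-.3)--(4,0);
\draw (6,-.6)--(7,-.3);
\node at (2,-.62) {\small $X_1$};
\node at (5,-.92) {\small $X_1$};
\node at (8,-1.22) {\small $X_1$};
\node at (.27,.3) {\scriptsize $\Delta$};
\node at (1.2,-1.4) {\small $L$};
\node at (6.5,.6) {\small $U$};
\end{scope}
\end{tikzpicture}
\caption{Five-sided caps, with angles strongly exaggerated. Top: a row of height $2h$ filled by one whole lens and two half-lenses (gray; four caps, two of them halved) and two copies of each of the tiles $X_1$, $X_2$. Bottom: a row filled by copies of $X_1$; the overhang missing from the last copy is a translate of the triangle $\Delta$ at the left end. The dashed rectangle is partitioned into the row and the pieces $L$ and $U$; moving $U$ down by the height of the row fits it onto $L$ and gives a smaller rectangle.}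
\label{fig}
\end{figure}

Up to end effects, one period of the lens row uses two caps, which carry ten sides of $P_n$, and two tiles: four pieces for ten sides. With caps of $K=2j+1$ sides there will be $j$ tiles per two caps, that is, $2+j$ pieces for $4j+2$ sides. The ratio is $\frac12$ for $j=1$, which gains nothing over the upper bound in \eqref{known}; it is $\frac25$ for $j=2$, and it tends to $\frac14$ as $j\to\infty$.

\section{Lens rows and tile rows}\label{sec:rows}

How long should the caps be? About $n/K$ caps are cut off $P_n$, so the remaining polygon has about $n/K$ sides, plus at most a constant times $K$ uncut ones; and there are $j\approx K/2$ shapes of tiles, each with rows of its own. Both numbers are $O(\sqrt n)$ if $K\approx\sqrt n$. The rows must also be short enough to fit into the polygons, so we use ten rows of each kind.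

Let $n\ge n_0:=10^7$. With $s$, $\varepsilon=2\pi/n$ and $g_i$ as above, let
\[
K=\text{the largest odd integer}\le\sqrt n,\qquad j=\frac{K-1}2\ge1,\qquad r=\Big\lfloor\frac n{20K}\Big\rfloor\ge1,\qquad q=20r .
\]
We only use $g_i$ with $|i|\le j$; since $j\varepsilon\le\pi/\sqrt n<\pi/2$, these vectors have positive $x$-components. So all paths below are graphs over intervals of the $x$-axis.

\subsection{Caps and tiles}

A chord of $P_n$ spanning $K$ consecutive sides cuts off a \emph{cap}. Place the chord from $(0,0)$ to $(c,0)$ with the cap above it. The upper boundary of the cap is the path $g_j\,g_{j-1}\cdots g_{-j}$, the graph of a concave function $f$ on $[0,c]$ with $f(0)=f(c)=0$, $f>0$ on $(0,c)$ and $f(x)=f(c-x)$. Its maximum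
\[
h=s\sum_{i=1}^j\sin i\varepsilon
\]
is attained exactly on the middle edge $g_0$.

For $1\le t\le j$ let
\[
A=g_{-t},\qquad B=g_t,\qquad V=g_{-t-1}\cdots g_{-j}\;g_j\cdots g_{t+1},\qquad d_t=2s\sin t\varepsilon ,
\]
where $V$ is empty if $t=j$. The \emph{tile} $X_t$ is the region with lower boundary $A\,V\,B$ and upper boundary $B\,V\,A$, both starting at the same point. Since $A$ and $B$ have equal $x$-components, the difference of the two boundary functions increases linearly from $0$ to $d_t$ over the first edge, is constantly $d_t$ over $V$, and decreases linearly to $0$ over the last edge. So $X_t$ is a simple polygon.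

\subsection{Lens rows: caps and tiles together}

Extend $f$ $c$-periodically and put $\tilde f(x)=f(x+\frac c2)$.

\begin{lemma}\label{lem:lens}
Let $S$ be the row of width $rc$ and height $2h$ over $-\tilde f$. Then $S$ is partitioned into $2r$ caps, two of which are halved along their axes of symmetry, and $r$ copies of each of $X_1,\dots,X_j$.
\end{lemma}

\begin{proof}
Since $0\le\tilde f\le h$, the row $\{-\tilde f\le y\le2h-\tilde f\}$ is the union of the parts $|y|\le\tilde f$ and $\tilde f\le y\le2h-\tilde f$, with disjoint interiors.

\emph{The part $|y|\le\tilde f$.} The zeros of $\tilde f$ on $[0,rc]$ are $\frac c2+kc$ with $0\le k\le r-1$. So this part consists of $r-1$ whole lenses, the right half of a lens at the left end and the left half of a lens at the right end. The chords divide each lens into two caps, and the two half-lenses into four halves of caps. These halves are congruent, because caps are symmetric, and make up two caps. Altogether these are $2(r-1)+2=2r$ caps, two of them halved.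

\emph{The part $\tilde f\le y\le2h-\tilde f$.} We have $\tilde f=h$ exactly on the intervals $[kc-\frac s2,kc+\frac s2]$; there this part degenerates to a segment contained in the first part. Over the $r$ intervals $[kc+\frac s2,(k+1)c-\frac s2]$, $0\le k<r$, it consists of translates of one region $\Gamma$. Its lower boundary is the path $\pi_0=g_{-1}\cdots g_{-j}\;g_j\cdots g_1$, and its upper boundary is the mirror image $\pi_j=g_1\cdots g_j\;g_{-j}\cdots g_{-1}$. We interpolate between them by changing the letters pairwise from the outside to the inside: for $0\le t\le j$ let
\[
\pi_t=g_1\cdots g_t\;\;g_{-t-1}\cdots g_{-j}\;\;g_j\cdots g_{t+1}\;\;g_{-t}\cdots g_{-1},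
\]
starting at the left end of $\Gamma$; for $t=0$ and $t=j$ these are the given paths. All $\pi_t$ consist of the same letters in different orders, so they have the same ends; and since $g_i$ and $g_{-i}$ have equal $x$-components, they have their breakpoints at the same abscissas. Now $\pi_{t-1}$ and $\pi_t$ differ only in two letters: at position $t$ the letter $g_{-t}$ is replaced by $g_t$, and at position $2j+1-t$ the letter $g_t$ is replaced by $g_{-t}$. Between these positions both read $V=g_{-t-1}\cdots g_{-j}\,g_j\cdots g_{t+1}$. So $\pi_t$ lies weakly above $\pi_{t-1}$, the two paths coincide before the first and after the second of these positions, and the region between them is a copy of $X_t$. Hence $\Gamma$ is partitioned into $X_1,\dots,X_j$.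
\end{proof}

\subsection{Tile rows: tiles alone}

Fix $t$, write $d=d_t$, and let $\beta=s\cos t\varepsilon$, so that $A=(\beta,-\frac d2)$ and $B=(\beta,\frac d2)$. The path $V$ has a displacement $(v,0)$ with $v\ge0$. Put $\lambda_t=\lambda=\beta+v$. Let $\psi=\psi_t$ be the function whose graph is the bi-infinite path $\cdots AVAV\cdots$ with an $A$ starting at the origin; then
\begin{equation}\label{period}
\psi(x+\lambda)=\psi(x)-\tfrac d2 .
\end{equation}

\begin{lemma}\label{lem:tile}
Let $T_t$ be the row of width $r\lambda_t$ and height $d_t$ over $\psi_t$. Then $T_t$ is partitioned into $r$ copies of $X_t$, one of which is cut into two simple polygons along a vertical segment of $X_t$ that depends only on $t$.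
\end{lemma}

\begin{proof}
Let $X_t$ have its left vertex at the origin. Its lower boundary $AVB$ is the graph of $\psi$ on $[0,\lambda]$ followed by the edge $B$ from $(\lambda,-\frac d2)$ over $[\lambda,\lambda+\beta]$. Its upper boundary $BVA$ is the edge $B$ from the origin over $[0,\beta]$, followed by the graph of $\psi+d$ on $[\beta,\lambda+\beta]$: at $x=\beta$ it has height $\frac d2=\psi(\beta)+d$, and from there it continues as $VA$, exactly as $\psi+d$ does.

Let $b_k$ be the translate of the edge $B$ that starts at $(k\lambda,-\frac{kd}2)=(k\lambda,\psi(k\lambda))$. It ends over $k\lambda+\beta$ at height $-\frac{kd}2+\frac d2=\psi(k\lambda+\beta)+d$. Over $[k\lambda,k\lambda+\beta]$ both $\psi$ and $\psi+d$ are linear. So $b_k$ runs inside the bi-infinite row $\{\psi\le y\le\psi+d\}$ from its lower to its upper boundary. Since $\beta\le\lambda$, the segments $b_k$ are ordered from left to right. The description of $X_t$ says that $X_t$ is the part of the row between $b_0$ and $b_1$; by \eqref{period} the translate $X_t+k(\lambda,-\frac d2)$ is the part between $b_k$ and $b_{k+1}$.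

Now restrict to $0\le x\le r\lambda$. The part of the row over $[0,\beta]$ to the left of $b_0$, that is, above it, is the triangle $\Delta$ with vertices $(0,0)$, $(\beta,\frac d2)$, $(0,d)$. To its right follow the tiles $X_t+k(\lambda,-\frac d2)$ with $0\le k\le r-2$, which lie in $0\le x\le(r-1)\lambda+\beta\le r\lambda$, and then the part $x\le r\lambda$ of the tile with $k=r-1$, which is $(X_t\cap\{x\le\lambda\})+(r-1)(\lambda,-\frac d2)$. The missing part of this last tile is a translate of $X_t\cap\{x\ge\lambda\}$. This is the part of the row over $[\lambda,\lambda+\beta]$ above $b_1$, which by \eqref{period} equals $\Delta+(\lambda,-\frac d2)$. So $\Delta$ and the truncated tile are the two parts of one tile cut along the line $x=\lambda$. That line meets $X_t$ in one segment, of length $d$, so both parts are simple polygons.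
\end{proof}

\subsection{Sizes}

\begin{lemma}\label{lem:sizes}
For $n\ge n_0$ we have $r\lambda_t\le rc\le\frac15$ for all $t$, and with $H=30/n$ the rows $S$ and $T_t$ lie in the strip $|y|<\frac H2$.
\end{lemma}

\begin{proof}
The area of $P_n$ is $\frac{ns^2}{4\tan(\pi/n)}=1$, so $ns=2\sqrt{n\tan(\pi/n)}$. The function $x\tan(\pi/x)$ is decreasing for $x\ge3$ (because $\tan u/u$ is increasing on $(0,\frac\pi2)$) and equals $4$ at $x=4$; so $ns\le4$. Next, $c=s+2s\sum_{i=1}^j\cos i\varepsilon\le Ks$, and $\lambda_t=s\cos t\varepsilon+2s\sum_{i=t+1}^j\cos i\varepsilon\le c$. Hence $r\lambda_t\le rc\le rKs\le\frac{ns}{20}\le\frac15$.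

As $j\le\frac K2\le\frac{\sqrt n}2$ and $t\le j$,
\[
h\le s\varepsilon\,\frac{j(j+1)}2\le s\varepsilon j^2\le\frac4n\cdot\frac{2\pi}n\cdot\frac n4=\frac{2\pi}n,
\qquad
d_t\le r d_t\le\frac n{20K}\cdot2\cdot\frac4n\cdot\frac K2\cdot\frac{2\pi}n=\frac{2\pi}{5n}<\frac2n .
\]
The row $S$ lies in $-h\le y\le2h\le\frac{4\pi}n<\frac{15}n$. Over the period $[k\lambda_t,(k+1)\lambda_t]$ the function $\psi_t$ starts at $-\frac{kd_t}2$, never exceeds this value, and its minimum is $-\frac{kd_t}2-s\sum_{i=t}^j\sin i\varepsilon\ge-\frac{kd_t}2-h$. So on $[0,r\lambda_t]$ we have $-\frac{rd_t}2-h\le\psi_t\le0$, and $T_t$ lies in $-\frac{1}n-\frac{2\pi}n\le y\le d_t<\frac2n$.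
\end{proof}

So Lemma~\ref{lem:excise} applies to all rows, with this $H$. We write $L_t,U_t$ for the two pieces belonging to $T_t$ and $L',U'$ for those belonging to $S$. The pieces $L_t$, $T_t$, $U_t$ form an $r\lambda_t\times H$ rectangle, and $L_t,U_t$ form an $r\lambda_t\times(H-d_t)$ rectangle; the pieces $L'$, $S$, $U'$ form an $rc\times H$ rectangle, and $L',U'$ form an $rc\times(H-2h)$ rectangle.

\section{Rectangles and triangles}\label{sec:rect}

What is left of the two polygons will consist of $O(\sqrt m+\sqrt n)$ triangles and rectangles that have one side, the longest one in the case of triangles, between two positive constants. We bring each of them to a rectangle with one side equal to $1$, using a bounded number of pieces.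

\begin{lemma}\label{lem:slide}
If $w\le w'\le2w$, a $w\times a$ rectangle and a $w'\times a'$ rectangle of equal area have partitions into the same at most $3$ convex pieces.
\end{lemma}

\begin{proof}
Let $w<w'$, the other case being trivial. Let $R=[0,w]\times[0,a]$ and $R'=[0,w']\times[0,a']$, and let $\ell$ be the line through $(0,a)$ and $(w',0)$. Since $wa=w'a'$, it passes through $(w,a-a')$ and $(w'-w,a')$.

The part of $R$ above $\ell$ is the triangle $(0,a),(w,a),(w,a-a')$. Translated by $(w'-w,a'-a)$ it becomes the triangle $(w'-w,a'),(w',a'),(w',0)$, the part of $R'$ above $\ell$.

Below $\ell$, both rectangles contain the convex set of all points of $R\cap R'$ below $\ell$. As $w'-w\le w$, the rest of $R$ below $\ell$ is the triangle $(0,a'),(w'-w,a'),(0,a)$. Translated by $(w,-a')$ it becomes the triangle $(w,0),(w',0),(w,a-a')$. Since $a-a'\le a'$, which is equivalent to $w'\le2w$, this is the rest of $R'$ below $\ell$.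
\end{proof}

\begin{lemma}\label{lem:normalize}
A rectangle with one side $w\in[\frac15,2]$ can be dissected into a rectangle with one side $1$ using at most $9$ convex pieces. A triangle with longest side in $[\frac15,2]$ can be so dissected using at most $27$ convex pieces.
\end{lemma}

\begin{proof}
If $1<w\le2$, apply Lemma~\ref{lem:slide} with the side lengths $1$ and $w$. If $w\le1$, let $k=\lceil\frac1{2w}\rceil\le3$. Then $\frac12\le kw\le1$: if $w\ge\frac12$ then $k=1$, and otherwise $kw<\frac12+w<1$. Cut the rectangle parallel to the side $w$ into $k$ equal strips and put them side by side; this gives a rectangle with side $kw$. Apply Lemma~\ref{lem:slide} with the side lengths $kw$ and $1$. Overlaying the two partitions of the intermediate rectangle gives at most $3k\le9$ convex pieces.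

For a triangle with vertices $(0,0),(b,0),(x,a)$, where $a>0$ and $b$ is the longest side, the angles at $b$ are acute, so $0<x<b$. Cut along the midline at height $\frac a2$ and cut the small top triangle along its altitude, whose foot is $(x,\frac a2)$. The half-turn about the left end $(\frac x2,\frac a2)$ of the midline takes the left small triangle to the triangle $(\frac x2,\frac a2),(0,\frac a2),(0,0)$. The half-turn about the right end $(\frac{x+b}2,\frac a2)$ takes the right one to $(\frac{x+b}2,\frac a2),(b,\frac a2),(b,0)$. With the trapezoid below the midline they fill the rectangle $[0,b]\times[0,\frac a2]$. So the triangle is dissected into a rectangle with side $b\in[\frac15,2]$ by $3$ convex pieces, and overlaying with the rectangle case gives at most $3\cdot9=27$ convex pieces.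
\end{proof}

\section{Assembly: proof of Theorem~\ref{main}(c)}\label{sec:assembly}

If $m=n$, then $p(m,n)=1$. The finitely many pairs with $\max(m,n)<n_0$ are absorbed by $C$. So let $m\ne n$ and $\max(m,n)\ge n_0$. We construct partitions of $P_m$ and $P_n$ into the same simple polygons, up to congruence; by Lemma~\ref{lem:partition} their number is an upper bound for $p(m,n)$. Let $\nu$ stand for either of the indices $m,n$, and $\bar\nu$ for the other one.

\subsection*{Cutting off the caps}

If $\nu\ge n_0$, use the construction of Section~\ref{sec:rows} for $P_\nu$, with $K,j,r,q,\dots$ carrying an index $\nu$. Cut $q_\nu$ consecutive caps off $P_\nu$; this is possible since $q_\nu K_\nu=20r_\nu K_\nu\le\nu$. Let $I_\nu$ be the remaining convex polygon. As $K_\nu\ge\sqrt\nu-2\ge\frac12\sqrt\nu$ we have $q_\nu\le\nu/K_\nu\le2\sqrt\nu$, and $\nu-q_\nu K_\nu<20K_\nu$ by the choice of $r_\nu$. So $I_\nu$ has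
\[
N_\nu=q_\nu+(\nu-q_\nu K_\nu)\le2\sqrt\nu+20\sqrt\nu=22\sqrt\nu
\]
vertices. If $\nu<n_0$, put $I_\nu=P_\nu$ and $q_\nu=j_\nu=0$; there are no rows for this index, and $N_\nu=\nu<n_0$.

\emph{The polygon $I_\nu$ contains the disk of radius $\frac25$ about the center $O$ of $P_\nu$, and has diameter less than $2$.} The area of $P_\nu$ is $\nu\tan\frac\pi\nu$ times the square of the inradius, so the inradius is $(\nu\tan\frac\pi\nu)^{-1/2}\ge(3\sqrt3)^{-1/2}>\frac25$. The circumradius is at least $\pi^{-1/2}$, since the circumscribed disk has area at least $1$. So if $\nu\ge n_0$, the chords have distance at least $\pi^{-1/2}\cos(\pi K_\nu/\nu)\ge\pi^{-1/2}\cos(\pi/\sqrt\nu)>\frac25$ from $O$. Finally, the square of the circumradius is $2/(\nu\sin\frac{2\pi}\nu)$. Since $\sin u/u$ is decreasing on $(0,\pi)$, this is largest for $\nu=3$, where it is $\frac4{3\sqrt3}<0.9^2$.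

\subsection*{Exchanging the rows}

For each $\nu\ge n_0$ make $10$ lens rows $S$. By Lemma~\ref{lem:lens} they use $20r_\nu=q_\nu$ caps and $10r_\nu$ copies of each tile $X_t$. For each $1\le t\le j_\nu$ make $10$ tile rows $T_t$; they use $10r_\nu$ copies of $X_t$ as well. The caps are in $P_\nu$, so the lens rows go to the other polygon and the tile rows stay in $P_\nu$. Precisely, we place the following rectangles (all quantities belong to the index $\nu$):
\begin{itemize}
\item in $I_\nu$: for each $t$, ten rectangles $r\lambda_t\times H$ made of $L_t,T_t,U_t$; and ten rectangles $rc\times(H-2h)$ made of $L',U'$;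
\item in $I_{\bar\nu}$: ten rectangles $rc\times H$ made of $L',S,U'$; and for each $t$, ten rectangles $r\lambda_t\times(H-d_t)$ made of $L_t,U_t$.
\end{itemize}
Then for each index $\nu\ge n_0$ there are, on both sides,
\begin{itemize}
\item exactly $q_\nu$ caps: in place in $P_\nu$, and inside the lens rows in $P_{\bar\nu}$. In the lens rows $20$ of them are halved along their axes; halve $20$ of the caps in $P_\nu$ in the same way;
\item for each $t$, exactly $10r_\nu$ copies of $X_t$: in the tile rows in $P_\nu$, and in the lens rows in $P_{\bar\nu}$. In the tile rows $10$ of them are cut in two; cut $10$ of the copies in the lens rows in the same way;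
\item ten copies of each of $L_t,U_t$ for each $t$, and of $L',U'$.
\end{itemize}
So these parts of $P_m$ and $P_n$ are partitioned into the same simple polygons.

\subsection*{Placing the rectangles}

In each $I_\nu$, with $O$ as origin, stack its rectangles (those belonging to both indices) in the box
\[
D=[-\tfrac15,\tfrac15]\times[0,\eta],
\]
one per horizontal layer, at the left end of the layer; $\eta$ is the sum of their heights, and may depend on $\nu$. By Lemma~\ref{lem:sizes} their widths are at most $\frac15$, so the rest of each layer is a \emph{leftover} rectangle of width in $[\frac15,\frac25]$. There are at most $20+10j_m+10j_n$ layers. For each index $\mu\ge n_0$, the rectangles belonging to $\mu$ that are placed in $I_\nu$ have total height at most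
\[
\frac{30}\mu(10j_\mu+10)\le\frac{300}\mu\Big(\frac{\sqrt\mu}2+1\Big)<\frac1{10}.
\]
So $0<\eta<\frac15$, and $D$ lies in the interior of the disk of radius $\frac25$ about $O$.

\subsection*{The remainder}

The closure of $I_\nu\setminus D$ is partitioned into at most $N_\nu+6$ triangles with longest side in $[\frac15,2]$, as follows. The lines $y=0$ and $y=\eta$ pass through the interior of $I_\nu$; add to the vertices of $I_\nu$ the at most four points where they meet $\partial I_\nu$. Then $\partial I_\nu$ consists of at most $N_\nu+4$ edges. The points of $I_\nu$ outside the interior of $D$ form the four convex polygons listed below, and each edge lies in exactly one of them, since $D$ is in the interior of $I_\nu$. We fan each polygon from a point at distance at least $\frac15$ from $\partial I_\nu$; recall that $|Oz|\ge\frac25$ for $z\in\partial I_\nu$.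
\begin{itemize}
\item $I_\nu\cap\{y\le0\}$: fan from $O$, which lies inside the side on $y=0$. There is one triangle for each edge of $\partial I_\nu$ in this polygon.
\item $I_\nu\cap\{y\ge\eta\}$: fan from $O'=(0,\eta)$, again one triangle for each edge of $\partial I_\nu$. Here $|O'z|\ge\frac25-\eta\ge\frac15$ for $z\in\partial I_\nu$.
\item The part of $I_\nu\cap\{0\le y\le\eta\}$ to the right of $D$: fan from $B_0=(\frac15,0)$, where $|B_0z|\ge\frac25-\frac15=\frac15$. There is one triangle for each edge of $\partial I_\nu$, and one more with the vertices $B_0$, $(\frac15,\eta)$ and the right-hand point of $\partial I_\nu$ on $y=\eta$.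
\item The part of $I_\nu\cap\{0\le y\le\eta\}$ to the left of $D$: fan from $(-\frac15,0)$ in the same way, with left and right interchanged.
\end{itemize}
Every triangle has a side joining the apex of its fan to a point of $\partial I_\nu$, of length at least $\frac15$, and all sides are shorter than $2$ because $I_\nu$ has diameter less than $2$.

Call the part of $P_\nu$ that is not covered by caps and row rectangles the \emph{remainder} of $P_\nu$. It consists of these triangles and the leftover rectangles, so it is partitioned into
\[
M_\nu\le N_\nu+6+20+10j_m+10j_n
\]
triangles and rectangles to which Lemma~\ref{lem:normalize} applies. The two remainders have equal area $a_0$, because $P_m$ and $P_n$ have equal area and the other pieces on both sides are congruent. By Lemma~\ref{lem:normalize}, each remainder is dissected into $[0,1]\times[0,a_0]$ as a stack of $M_\nu$ horizontal layers, each consisting of at most $27$ convex pieces. At most $M_m+M_n$ pairs of layers, one from each stack, overlap in positive area. So the two dissections have a common refinement into at most $27^2(M_m+M_n)$ convex polygons, which partitions both remainders into the same polygons.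

\subsection*{The count}

Each index $\nu\ge n_0$ contributes
\begin{itemize}
\item caps and half-caps: $(q_\nu-20)+40=q_\nu+20$;
\item tiles and parts of tiles: $j_\nu(10r_\nu+10)=\frac{q_\nu j_\nu}2+10j_\nu$;
\item pieces $L_t,U_t,L',U'$: $20j_\nu+20$.
\end{itemize}
Since $q_\nu\le\nu/K_\nu$ and $j_\nu\le K_\nu/2$, the main term is $\frac{q_\nu j_\nu}2\le\frac\nu4$. All other terms are small: $q_\nu\le2\sqrt\nu$, $j_\nu\le\frac12\sqrt\nu$, and $N_\nu\le22\sqrt\nu+n_0$, so $M_m+M_n=O(\sqrt m+\sqrt n)$. Altogether $P_m$ and $P_n$ have partitions into the same
\[
N\le\frac{m+n}4+O(\sqrt m+\sqrt n)
\]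
simple polygons, and $p(m,n)\le N$ by Lemma~\ref{lem:partition}. This proves (c) and completes the proof of Theorem~\ref{main}. \qed

\begin{thebibliography}{1}
\bibitem{dissections} \emph{Efficient Regular Polygon Dissections}, \texttt{https://www.matem.unam.mx/\char`\~urrutia/online\_papers/dissections.pdf}.
\end{thebibliography}

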